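# Numerical indices under renorming: every value below $1$ occurs

Throughout, $\mathbb K=\mathbb R$ or $\mathbb C$, and $X$ is a nonzero Banach space over $\mathbb K$ with unit sphere $S_X$, closed unit ball $B_X$, dual $X^*$, and space of bounded linear operators $L(X)$.

## 1. Numerical range, numerical radius, numerical index

**Definition (numerical range, radius, index).** For $T\in L(X)$ put
$$V(T)=\{x^*(Tx): x\in S_X,\ x^*\in S_{X^*},\ x^*(x)=1\},\qquad v(T)=\sup\{|\lambda|:\lambda\in V(T)\},$$
$$n(X)=\inf\{v(T):T\in L(X),\ \|T\|=1\}=\max\{k\ge0:\ k\|T\|\le v(T)\text{ for all }T\in L(X)\}.$$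

A pair $(x,x^*)$ as in the definition of $V(T)$ is called a supporting pair. By Hahn–Banach, every $x\in S_X$ belongs to one. Clearly $v(T)\le\|T\|$, and $v(I)=1=\|I\|$, so $0\le n(X)\le1$. To bound $n(X)$ from above, one exhibits one operator $T\neq0$, since $n(X)\le v(T)/\|T\|$. To bound $n(X)$ from below, one must treat all operators.

**Example 1 (Euclidean plane, real).** In $\ell_2^2$ over $\mathbb R$ the only supporting functional at a unit vector $x$ is $\langle\cdot,x\rangle$, so $V(T)=\{\langle Tx,x\rangle:\|x\|=1\}$. For the rotation $R$ by $\pi/2$ we get $\langle Rx,x\rangle=0$ always. So $v(R)=0$ while $\|R\|=1$, and $n(\ell_2^2)=0$.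

**Example 2 (sup norm).** Let $T=(t_{jk})$ act on $\ell_\infty^d$. Its norm is the largest row sum $\sum_k|t_{jk}|$, attained, say, in row $i$. Choose $x$ with coordinates of modulus one such that $t_{ik}x_k=\bar x'\,|t_{ik}|$ for all $k$, where the common unimodular factor $\bar x'$ is chosen so that $x_i=1$. Then $x$ and the coordinate functional $e_i^*$ form a supporting pair and $|e_i^*(Tx)|=\|T\|$. Hence $n(\ell_\infty^d)=1$.

**Example 3 (Hilbert plane, complex).** On $\ell_2^2$ over $\mathbb C$ let $N(a,b)=(b,0)$. Then $\|N\|=1$, and $|\langle N(a,b),(a,b)\rangle|=|b||a|\le\frac12$ on the unit sphere, with equality at $a=b=1/\sqrt2$. So $v(N)=\frac12\|N\|$.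

## 2. Biorthogonal systems, norming sets, property $\beta$

**Definition (long biorthogonal system).** The density character $\operatorname{dens}(X)$ is the least cardinality of a dense subset. A biorthogonal system is a family $\{(x_\lambda,x_\lambda^*)\}_{\lambda\in\Lambda}\subset X\times X^*$ with $x_\lambda^*(x_\mu)=\delta_{\lambda\mu}$. It is long if $|\Lambda|=\operatorname{dens}(X)$.

**Example 4.** In $\ell_2$ the unit vectors with the coordinate functionals form a long biorthogonal system, because $\operatorname{dens}(\ell_2)=\omega$.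

**Definition ($\varepsilon$-norming set).** A set $F\subset B_{X^*}$ is $\varepsilon$-norming if $\sup_{f\in F}|f(x)|\ge\varepsilon\|x\|$ for all $x\in X$, with the convention $\sup\emptyset=0$.

**Example 5.** The coordinate functionals on $\ell_\infty$ form a countable $1$-norming set. On the other hand, the indicators of the subsets of $\mathbb N$ are at mutual distance $1$, so $\operatorname{dens}(\ell_\infty)\geq 2^{\omega}$. A norming set can thus be much smaller than any dense set.

**Example 6.** The coordinate functionals on $\ell_2$ are not $\varepsilon$-norming for any $\varepsilon>0$: the unit vector $k^{-1/2}(e_1+\dots+e_k)$ has all coordinates at most $k^{-1/2}$. Yet only $x=0$ is killed by all of them. So there may be unit vectors that all members of a family nearly kill, although no nonzero vector is killed exactly. This difference will matter.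

**Definition (Lindenstrauss' property $\beta$ with constant $\rho$, $0\le\rho<1$).** A norm $|\cdot|$ on $X$ has it if there are $x_i\in X$, $f_i\in X^*$ $(i\in I)$ of norm one with $f_i(x_i)=1$, $|f_i(x_j)|\le\rho$ for $i\ne j$, and $|x|=\sup_i|f_i(x)|$ for all $x$.

**Example 7.** $\ell_\infty^d$ has property $\beta$ with $\rho=0$ (unit vectors and coordinates). On $\mathbb R^2$ with $|(a,b)|=\max\{|a|,|b|,|a-b|\}$ take $f_1=a$, $f_2=b$, $f_3=a-b$ and $x_1=(1,\frac12)$, $x_2=(\frac12,1)$, $x_3=(\frac12,-\frac12)$. The values $(f_1,f_2,f_3)$ are $(1,\frac12,\frac12)$ at $x_1$, $(\frac12,1,-\frac12)$ at $x_2$, and $(\frac12,-\frac12,1)$ at $x_3$. So $\rho=\frac12$ works.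

## 3. The set $\mathcal N(X)$ of all indices under renorming

**Definition.** Write $|\cdot|\simeq\|\cdot\|$ if $|\cdot|$ is equivalent to the given norm, $n(X,|\cdot|)$ for the index computed with $|\cdot|$, and
$$\mathcal N(X)=\{n(X,|\cdot|):|\cdot|\simeq\|\cdot\|\}.$$

**Example 8.** If $\dim X=1$, every operator is a scalar multiple of $I$, so $\mathcal N(X)=\{1\}$. For $X=\mathbb R^2$, Examples 1 and 2 give $0,1\in\mathcal N(X)$.

Now the problem. The index is a property of the norm and not of the isomorphism type. How much can it be moved by renorming? A result of Finet, Martín and Payá (2003) says that if $X$ is separable or reflexive and $\dim X>1$, then $[0,1[\,\subseteq\mathcal N(X)$ in the real case and $[e^{-1},1[\,\subseteq\mathcal N(X)$ in the complex case. The same is known when $X$ has a long biorthogonal system. Does it hold for every Banach space of dimension greater than one, with none of these assumptions? The question appears in "Advanced Functional Analysis and its Applications 2020" (https://www.ugr.es/local/mmartins/Curriculum/Charlas/2020_AFAA2020_NumIndex.pdf).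 The answer is yes.

**Theorem A.** If $\dim X>1$, then $[0,1[\,\subseteq\mathcal N(X)$ in the real case and $[e^{-1},1[\,\subseteq\mathcal N(X)$ in the complex case.

**Theorem B.**

1. Let $X$ be infinite-dimensional and $0<\rho<1$. Then $X$ has an equivalent norm with property $\beta$ with constant $\rho$.
2. (Universal distortion.) For every infinite-dimensional $X$ and $0<\theta<1$ there is an equivalent norm $|\cdot|$ with $n(X,|\cdot|)\ge\theta$ and $a\|\cdot\|\le|\cdot|\le b\|\cdot\|$, where $b/a\le1512\,(1-\theta)^{-2}$.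
3. If $\dim X>1$, then $\mathcal N(X)$ is $[0,1[$ or $[0,1]$ in the real case, and $[e^{-1},1[$ or $[e^{-1},1]$ in the complex case. The closed interval occurs whenever $\dim X<\infty$. In the real case the half-open interval also occurs, so Theorem A cannot be improved there in general.

## 4. The real plane, and a reduction to three facts

Take $X=\mathbb R^2$. We know a norm $p$ of index $0$ and a norm $q$ of index $1$. The norms $p_t=(1-t)p+tq$ join them. If $t\mapsto n(X,p_t)$ is continuous, the intermediate value theorem produces every index in $[0,1]$. This suggests proving, for general $X$ with $\dim X>1$: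

- (I) $\mathcal N(X)$ is an interval;
- (II) $\mathcal N(X)$ contains $0$ (real case), respectively $e^{-1}$ (complex case);
- (III) $\sup\mathcal N(X)=1$.

These three facts together give Theorem A. Facts (I) and (II) need nothing about the size of $X$. In finite dimensions (III) is Example 2, as $X$ is isomorphic to $\ell_\infty^d$. All the difficulty is in (III) for infinite-dimensional $X$.

## 5. Numerical radius through $\|I+sT\|$, and continuity of the index

Continuity is not visible from the definition, because supporting pairs jump. On $\mathbb R^2$ let $p=\max\{|a|,|b|\}$ and $q=\max\{|a|,(1+\tau)|b|\}$ with $\tau>0$ small. For $p$, the point $(1,1)$ is supported by $e_1^*$ among others. For $q$, near $(1,1)$ we have $q=(1+\tau)|b|$. So the only supporting functional at $(1,1)/(1+\tau)$ is $(1+\tau)e_2^*$, and this is not close to $e_1^*$. Operator norms, in contrast, change little when the norm changes little. So we express the numerical radius by operator norms, with explicit errors.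

Put $m(T)=\sup\operatorname{Re}V(T)$, written $m_p(T)$ when the norm is $p$. As $V(\omega T)=\omega V(T)$ for $|\omega|=1$, we have $v(T)=\sup_{|\omega|=1}m(\omega T)$; in the real case $\omega=\pm1$.

**Lemma 1.** For every norm on $X$ equivalent to the original one, $T\in L(X)$ and $s>0$:

(a) $m(T)\le(\|I+sT\|-1)/s$;

(b) if $s\,m(T)<1$, then $\|I+sT\|\le\dfrac{1+s^2\|T\|^2}{1-s\,m(T)}$;

(c) $\|\exp T\|\le e^{m(T)}\le e^{v(T)}$.

*Proof.* **Part (a): test $I+sT$ on a supporting pair.** If $\|x\|=\|f\|=f(x)=1$, then $1+s\operatorname{Re}f(Tx)=\operatorname{Re}f((I+sT)x)\le\|I+sT\|$. Take the supremum.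

**Part (b): bound $I-sT$ from below, then multiply.** For a supporting pair, $\|(I-sT)x\|\ge\operatorname{Re}f(x-sTx)\ge1-s\,m(T)$. Every unit vector lies in a supporting pair, so $\|(I-sT)w\|\ge(1-s\,m(T))\|w\|$ for all $w\in X$. Put $w=(I+sT)x$ with $\|x\|=1$. Then
$$(1-s\,m(T))\,\|(I+sT)x\|\le\|(I-s^2T^2)x\|\le1+s^2\|T\|^2 .$$

**Part (c): iterate (b).** For large $n$, (b) with $s=1/n$ gives
$$\Big\|\Big(I+\frac Tn\Big)^n\Big\|\le\Big(1+\frac{\|T\|^2}{n^2}\Big)^n\Big(1-\frac{m(T)}n\Big)^{-n}\longrightarrow e^{m(T)} .$$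
It remains to see that $(I+T/n)^n\to\exp T$. Let $B=\exp(T/n)$ and $C=I+T/n$. Both have norm at most $e^{\|T\|/n}$, and $\|B-C\|\le\frac{\|T\|^2}{2n^2}e^{\|T\|/n}$ by the power series. Since $B^n-C^n=\sum_{k=0}^{n-1}B^k(B-C)C^{n-1-k}$, we get $\|B^n-C^n\|\le e^{\|T\|}\|T\|^2/(2n)\to0$. $\square$

Now let the norm change by a factor $e^{\pm\tau}$. Estimate (b) costs an error of order $s$ in $m(T)$, and the change of norm, divided by $s$ in (a), costs one of order $\tau/s$. The choice $s=\sqrt\tau$ balances the two.

**Lemma 2.** If $p,q$ are equivalent norms with $e^{-\tau}p\le q\le e^\tau p$ and $0<\tau\le1/16$, then $|n(X,p)-n(X,q)|\le8\sqrt\tau$.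

*Proof.* The operator norms satisfy $e^{-2\tau}\|T\|_p\le\|T\|_q\le e^{2\tau}\|T\|_p$. Fix $T$ with $\|T\|_p=1$, put $s=\sqrt\tau\le\frac14$ and $m_p=m_p(T)\in[-1,1]$.

**Step 1: two elementary bounds.** Let $u=sm_p$, so $|u|\le s\le\frac14$. From $\frac1{1-u}=1+u+\frac{u^2}{1-u}$ we get
$$\frac1{1-sm_p}\le1+sm_p+\tfrac43s^2\le1+\tfrac14+\tfrac1{12}=\tfrac43 .$$
Next, $e^{2\tau}(1+s^2)\le e^{3s^2}\le1+3s^2+9s^4\le1+4s^2$. Here we used $e^x\le1+x+x^2$ for $0\le x\le1$, and $9s^4\le\frac9{16}s^2\le s^2$.

**Step 2: compare $m_q(T)$ with $m_p(T)$.** By (a) for $q$, the comparison of operator norms, and (b) for $p$,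
$$m_q(T)\le\frac{e^{2\tau}\|I+sT\|_p-1}s\le\frac{(1+4s^2)(1+sm_p+\frac43s^2)-1}s .$$
By Step 1 the product exceeds $1+sm_p+\frac43s^2$ by at most $4s^2\cdot\frac43=\frac{16}3s^2$. Hence $m_q(T)\le m_p(T)+\frac{20}3s\le m_p(T)+7\sqrt\tau$.

**Step 3: pass to the indices.** Apply Step 2 to $\omega T$ for all $|\omega|=1$ to get $v_q(T)\le v_p(T)+7\sqrt\tau$. So
$$e^{-2\tau}n(X,q)\le n(X,q)\|T\|_q\le v_q(T)\le v_p(T)+7\sqrt\tau .$$
Take the infimum over $T$ with $\|T\|_p=1$ and use $n(X,q)\le1$, $e^{-2\tau}\ge1-2\tau$ and $2\tau\le\sqrt\tau$. This gives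
$$n(X,p)\ge n(X,q)-2\tau-7\sqrt\tau\ge n(X,q)-8\sqrt\tau .$$
The hypotheses are symmetric in $p$ and $q$, so interchange them. $\square$

**Proposition 3 (fact (I)).** $\mathcal N(X)$ is an interval.

*Proof.* Let $p,q$ be equivalent norms with $c^{-1}p\le q\le cp$, $c\ge1$, and $p_t=(1-t)p+tq$. Each $p_t$ is an equivalent norm with $p_t\ge c^{-1}p$. Also $q-p\le(c-1)p$ and $p-q\le p$, so $|p-q|\le cp\le c^2p_{t'}$ for all $t'\in[0,1]$. As $p_t-p_{t'}=(t-t')(q-p)$,
$$p_t\le(1+c^2|t-t'|)\,p_{t'}\le e^{c^2|t-t'|}p_{t'}\qquad(t,t'\in[0,1]),$$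
and the same holds with $t,t'$ exchanged. By Lemma 2 with $\tau=c^2|t-t'|$, the map $t\mapsto n(X,p_t)$ is continuous on $[0,1]$. It takes the values $n(X,p)$ and $n(X,q)$ at the ends, hence every value between them. $\square$

## 6. Norms of index $0$ and $e^{-1}$

The purpose of this section is fact (II). Let $\dim X>1$ and write $X=E\oplus Z$ with $\dim E=2$ and $Z$ closed; finite-dimensional subspaces are complemented. If $\|\cdot\|_E$ is any norm on $E$, then $|(e,z)|=\max\{\|e\|_E,\|z\|\}$ is an equivalent norm on $X$.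

**Proposition 4.** If $\mathbb K=\mathbb R$ and $\dim X>1$, then $0\in\mathcal N(X)$.

*Proof.* Take for $\|\cdot\|_E$ the Euclidean norm of $\mathbb R^2$ and let $T(e,z)=(Re,0)$ with $R$ the rotation by $\pi/2$. Then $\exp(tT)(e,z)=(\exp(tR)e,z)$, and $\exp(tR)$ is a rotation, so $\exp(tT)$ is an isometry for each $t\in\mathbb R$. If $|x|=|f|=f(x)=1$, the function $t\mapsto f(\exp(tT)x)$ is at most $1$ and equals $1$ at $t=0$. So its derivative there, $f(Tx)$, is $0$. Thus $v(T)=0$ with $T\ne0$. $\square$

In the complex case we first see that $e^{-1}$ is a barrier.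

**Bohnenblust–Karlin theorem.** On every complex Banach space, $v(T)\ge e^{-1}\|T\|$. (See Bonsall–Duncan, *Numerical Ranges of Operators on Normed Spaces and of Elements of Normed Algebras*, 1971.)

*Proof from Lemma 1.* Let $v=v(T)$, $x\in S_X$, $f\in S_{X^*}$. The entire function $\varphi(w)=f(\exp(wT)x)$ satisfies $|\varphi(w)|\le e^{|w|v}$ by Lemma 1(c), as $v(wT)=|w|v$. Cauchy's estimate on $|w|=r$ gives $|f(Tx)|=|\varphi'(0)|\le e^{rv}/r$. If $v>0$, take $r=1/v$ to get $|f(Tx)|\le ev$. If $v=0$, let $r\to\infty$ to get $f(Tx)=0$. Take the supremum over $x,f$. $\square$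

So we seek an operator whose exponential group grows as fast as this proof allows. The Hilbert norm does not serve with the $N$ of Example 3, which has $v(N)/\|N\|=\frac12$. Instead we design the norm so that $\|\exp(wN)\|\le e^{|w|}$ holds by construction.

**Proposition 5.** If $\mathbb K=\mathbb C$ and $\dim X>1$, then $e^{-1}\in\mathcal N(X)$.

*Proof.* **Step 1: the norm on $E=\mathbb C^2$.** Put
$$\|(a,b)\|_E=\sup_{\zeta\in\mathbb C}e^{-|\zeta|}|a+\zeta b| .$$
This is finite, since $\sup_{r\ge0}re^{-r}=e^{-1}$ bounds it by $|a|+|b|/e$. It is a seminorm. If it vanishes, then $\zeta=0$ gives $a=0$ and $\zeta=1$ gives $b=0$. So it is a norm, with $\|(a,0)\|_E=|a|$ and $\|(0,b)\|_E=|b|/e$.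

**Step 2: growth and size of $N(a,b)=(b,0)$.** As $N^2=0$, $\exp(wN)(a,b)=(a+wb,b)$. Since $|\zeta+w|\le|\zeta|+|w|$, we have $e^{-|\zeta|}\le e^{|w|}e^{-|\zeta+w|}$, so
$$\|\exp(wN)(a,b)\|_E=\sup_\zeta e^{-|\zeta|}|a+(w+\zeta)b|\le e^{|w|}\|(a,b)\|_E .$$
Also $\|(0,e)\|_E=1$ while $\|N(0,e)\|_E=\|(e,0)\|_E=e$.

**Step 3: extend to $X$ and read off the index.** Use the norm $\max\{\|\cdot\|_E,\|\cdot\|_Z\}$ on $X$, where $\|\cdot\|_Z$ is the original norm restricted to $Z$, and $T(u,z)=(Nu,0)$. Then $\|T\|\ge e$, and $\exp(wT)(u,z)=(\exp(wN)u,z)$ gives $\|\exp(wT)\|\le e^{|w|}$. If $\|x\|=\|f\|=f(x)=1$ and $|\omega|=1$, then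
$$\operatorname{Re}f(\omega Tx)=\lim_{s\downarrow0}\frac{\operatorname{Re}f(\exp(s\omega T)x)-1}s\le\lim_{s\downarrow0}\frac{e^s-1}s=1 .$$
So $v(T)\le1\le\|T\|/e$, and the index is at most $e^{-1}$. By Bohnenblust–Karlin it equals $e^{-1}$. $\square$

## 7. Property $\beta$ with small constant forces a large index

We turn to (III). In Example 2 the decisive fact was that a vector could be changed in all coordinates except the $i$-th without leaving the unit ball. Property $\beta$ is a robust form of this.

**Lemma 6.** Let $|\cdot|$ be an equivalent norm on $X$ with $|x|=\sup_i|f_i(x)|$, where $f_i(\hat x_i)=1$ and $|f_i(\hat x_j)|\le\rho$ for $i\ne j$, with $0\le\rho<1$. Then $|\hat x_i|=|f_i|=1$ and $n(X,|\cdot|)\ge\frac{1-\rho}{1+\rho}$.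

*Proof.* First, $|\hat x_i|=\sup_j|f_j(\hat x_i)|=1$; also $|f_i|\le1$ by the formula for the norm, and $f_i(\hat x_i)=1$, so $|f_i|=1$. Put $c=\frac{1-\rho}{1+\rho}\in\,]0,1]$, and let $|T|=1$, $0<\tau<1$.

**Step 1: a functional and a vector that nearly give the norm of $T$.** We have $|T|=\sup_{|z|\le1}\sup_i|f_i(Tz)|$. So there are $i$ and $z$ with $|z|\le1$ such that $g:=T^*f_i$ satisfies $|g(z)|>1-\tau$.

**Step 2: split off the $i$-th direction.** Put $s=f_i(z)$, so $|s|\le1$, and $y=z-s\hat x_i$. Then $f_i(y)=0$, and for $j\ne i$ we have $|f_j(y)|\le|f_j(z)|+|s||f_j(\hat x_i)|\le1+\rho$.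

**Step 3: build points supported by $f_i$.** For $|\omega|=1$ let $x_\omega=\hat x_i+\omega c\,y$. Then $f_i(x_\omega)=1$, and for $j\ne i$, $|f_j(x_\omega)|\le\rho+c(1+\rho)=1$. Hence $|x_\omega|=1=|f_i|=f_i(x_\omega)$, and $g(x_\omega)=f_i(Tx_\omega)\in V(T)$.

**Step 4: choose the phase.** Choose $\omega$ ($\pm1$ in the real case) so that $g(\hat x_i)$ and $\omega c\,g(y)$ point in the same direction. Then
$$v(T)\ge|g(x_\omega)|=|g(\hat x_i)|+c|g(y)|\ge c\big(|s||g(\hat x_i)|+|g(y)|\big)\ge c|g(z)|>c(1-\tau).$$
Let $\tau\to0$. $\square$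

With $\rho=0$ this contains Example 2. So for (III) it is enough to renorm every infinite-dimensional $X$ with property $\beta$, the constant being arbitrarily small.

## 8. Cancellation when a norming set is perturbed directly

Here is the natural attempt. Take an $\varepsilon$-norming family $\{h_\lambda\}$ and vectors $x_\lambda$ with bounded functionals $g_\lambda$, biorthogonal, with the same index set. The norm $\sup_\lambda\max\{|g_\lambda(x)|,\delta|h_\lambda(x)|\}$ is equivalent, but the functionals $\delta h_\lambda$ have no partners, and Step 3 of Lemma 6 needs a partner for every functional used. So attach the $h_\lambda$ to the $g_\lambda$: put $f_\lambda=g_\lambda+\delta h_\lambda$ with $\delta$ small. If $\|x_\lambda\|=1$, then $|f_\lambda(x_\lambda)|\ge1-\delta$ and $|f_\lambda(x_\mu)|\le\delta$ for $\lambda\ne\mu$, which is what we want.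

What breaks is that $\sup_\lambda|f_\lambda(x)|$ need not be a norm. In $\ell_2$ with unit vectors $e_0,e_1,e_2,\dots$, let $(h_n)_{n\ge1}\subset B_{\ell_2^*}$ be any $\varepsilon$-norming sequence, and put
$$x_n=e_n,\qquad g_n=e_n^*-\delta h_n(e_0)\,e_0^*\qquad(n\ge1).$$
Then $g_n(x_m)=\delta_{nm}$ and $\|g_n\|\le1+\delta$, yet $f_n(e_0)=-\delta h_n(e_0)+\delta h_n(e_0)=0$ for every $n$. The term $g_n$ has canceled $\delta h_n$.

Cancellation can be prevented by using both signs: $f_\lambda^{\pm}=\pm g_\lambda+\delta h_\lambda$. Then $\frac12(f_\lambda^++f_\lambda^-)=\delta h_\lambda$, so $\max|f^\pm_\lambda(x)|\ge\delta|h_\lambda(x)|$ and the norm is equivalent. But now property $\beta$ fails with the available vectors: if $f_\lambda^+(x)=1$, then $f_\lambda^-(x)=-1+2\delta h_\lambda(x)$. So $|f_\lambda^-(x)|\le\rho$ forces $\|x\|\ge(1-\rho)/(2\delta)$, far from the unit vectors we have.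

The way out is to keep the average and enlarge the group. In a block of $m$ functionals, use the perturbations
$$g_{\lambda,k}-\frac1m\sum_{j=1}^mg_{\lambda,j}\qquad(1\le k\le m),$$
which sum to zero over $k$. If the system is exactly biorthogonal, the $k$-th perturbation takes the value $1-\frac1m$ at $x_{\lambda,k}$ and $-\frac1m$ at $x_{\lambda,j}$, $j\ne k$. The ratio of the moduli is $\frac1{m-1}$. For $m=2$ it is $1$, again the failure of the signs $\pm$. For large $m$ it is as small as we like.

One obstacle remains: we need $m$ pairs $(x,g)$ for each member of the norming family, in any space. Exact biorthogonality would require each new vector $x_\alpha$ to lie in the kernels of all earlier $g_\beta$. Example 6 shows the danger: only $0$ may lie in all those kernels, although some unit vector is nearly killed by every normalized functional of the family. But the estimates above leave room, so nearly killed is good enough. And nearly killed vectors are exactly what we get as long as the functionals used so far are too few to be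 $\varepsilon$-norming.

## 9. Almost biorthogonal systems as large as a smallest norming set

**Lemma 7.** Let $\dim X=\infty$, $0<\varepsilon\le1/9$, and let $\kappa$ be the least cardinality of an $\varepsilon$-norming subset of $B_{X^*}$. Then $\kappa$ is infinite, and there are $(x_\alpha,g_\alpha)_{\alpha<\kappa}\subset X\times X^*$ with
$$\|x_\alpha\|=1,\quad\|g_\alpha\|\le3,\quad g_\alpha(x_\alpha)=1,\quad|g_\alpha(x_\beta)|\le3\varepsilon\quad(\alpha\ne\beta).$$

*Proof.* The cardinal $\kappa$ exists because $B_{X^*}$ itself is $1$-norming. It is infinite: finitely many functionals have a common nonzero kernel vector, so no finite set is $\varepsilon$-norming. Regard $\kappa$ as an initial ordinal, so every $\alpha<\kappa$ has $|\alpha|<\kappa$. We use transfinite recursion. Let $\alpha<\kappa$, suppose $(x_\beta,g_\beta)_{\beta<\alpha}$ is given, and put $Y_\alpha=\overline{\operatorname{span}}\{x_\beta:\beta<\alpha\}$.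

**Step 1: few functionals that nearly norm $Y_\alpha$.** We want $G_\alpha\subset B_{X^*}$ with $|G_\alpha|<\kappa$ and
$$\sup_{f\in G_\alpha}|f(y)|\ge(1-\varepsilon)\|y\|\qquad(y\in Y_\alpha).\tag{1}$$

- If $\alpha$ is finite, $S_{Y_\alpha}$ is compact. Take a finite $\varepsilon/2$-net of it and, for each point $y_0$ of the net, a functional $f$ of norm one with $f(y_0)=1$. If $y\in S_{Y_\alpha}$ and $\|y-y_0\|\le\varepsilon/2$, then $|f(y)|\ge1-\varepsilon/2$. (For $\alpha=0$, $Y_0=\{0\}$ and $G_0=\emptyset$.)
- If $\alpha$ is infinite, the combinations of the $x_\beta$ with coefficients in a countable dense subset of $\mathbb K$ give a dense $D\subset Y_\alpha$ with $|D|\le|\alpha|$. For each nonzero $d\in D$ take a functional $f_d$ of norm one with $f_d(d)=\|d\|$. Then $|f_d(y)|\ge\|d\|-\|y-d\|\ge\|y\|-2\|y-d\|$, and letting $d\to y$ the supremum in (1) is even $\|y\|$. Here $|G_\alpha|\le|\alpha|<\kappa$.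

**Step 2: the new vector, nearly killed by everything so far.** The set $F_\alpha=G_\alpha\cup\{g_\beta/\|g_\beta\|:\beta<\alpha\}$ is finite if $\alpha$ is finite, and has cardinality at most $|\alpha|$ otherwise. So $|F_\alpha|<\kappa$, and $F_\alpha$ is not $\varepsilon$-norming. After normalizing, there is $x_\alpha\in S_X$ with $|f(x_\alpha)|<\varepsilon$ for all $f\in F_\alpha$. In particular $|g_\beta(x_\alpha)|\le\varepsilon\|g_\beta\|\le3\varepsilon$ for $\beta<\alpha$.

**Step 3: the new vector is far from $Y_\alpha$.** Let $y\in Y_\alpha$. If $\|y\|\le\frac12$, then $\|x_\alpha-y\|\ge1-\|y\|\ge\frac12$. If $\|y\|>\frac12$, then by (1)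
$$\|x_\alpha-y\|\ge\sup_{f\in G_\alpha}|f(y)-f(x_\alpha)|\ge(1-\varepsilon)\|y\|-\varepsilon\ge\tfrac12-\tfrac32\varepsilon\ge\tfrac13 .$$
So $\operatorname{dist}(x_\alpha,Y_\alpha)\ge\frac13$ in all cases.

**Step 4: the new functional kills the earlier vectors exactly.** By Hahn–Banach there is $g_\alpha\in X^*$ with $g_\alpha|_{Y_\alpha}=0$, $g_\alpha(x_\alpha)=1$ and $\|g_\alpha\|=1/\operatorname{dist}(x_\alpha,Y_\alpha)\le3$. Thus $g_\alpha(x_\beta)=0$ for $\beta<\alpha$, while for $\beta>\alpha$ the bound $|g_\alpha(x_\beta)|\le3\varepsilon$ is Step 2 at stage $\beta$. $\square$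

The set $G_\alpha$ has one task: without it, nothing keeps $x_\alpha$ away from $Y_\alpha$, and $g_\alpha$ could not have norm at most $3$.

## 10. Blocks of perturbations with zero average

**Lemma 8.** Let $\dim X=\infty$ and $0<\eta<1/6$. There are an equivalent norm $|\cdot|$ on $X$ with
$$\tfrac{\eta^2}6\|x\|\le|x|\le7\|x\|\qquad(x\in X)$$
and a family $(\hat x_i,f_i)_{i\in I}\subset X\times X^*$ such that $|x|=\sup_i|f_i(x)|$, $f_i(\hat x_i)=1$, and $|f_i(\hat x_j)|\le\rho:=\frac{3\eta}{1-3\eta}<1$ for $i\ne j$. Consequently $|\hat x_i|=|f_i|=1$.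

*Proof.* Put $\varepsilon=\eta/6<\frac1{36}\le\frac19$ and $\delta=\eta$, and choose an integer $m\ge1/\eta$. Let $\kappa$ be as in Lemma 7, and let $\{h_\lambda\}_{\lambda<\kappa}\subset B_{X^*}$ be $\varepsilon$-norming; it exists by the choice of $\kappa$.

**Step 1: arrange the system in blocks.** As $\kappa$ is infinite, $|\kappa\times\{1,\dots,m\}|=\kappa$. So the system of Lemma 7 can be re-indexed as $(x_{\lambda,k},g_{\lambda,k})$, $\lambda<\kappa$, $1\le k\le m$. Define
$$f_{\lambda,k}=g_{\lambda,k}-\frac1m\sum_{j=1}^mg_{\lambda,j}+\delta h_\lambda,\qquad|x|=\sup_{\lambda,k}|f_{\lambda,k}(x)| .$$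

**Step 2: this is an equivalent norm.** As $\|f_{\lambda,k}\|\le3+3+\delta\le7$, we have $|x|\le7\|x\|$. In the average over a block the $g$'s cancel among themselves, and $\frac1m\sum_kf_{\lambda,k}=\delta h_\lambda$. So $|x|\ge\delta\sup_\lambda|h_\lambda(x)|\ge\delta\varepsilon\|x\|=\frac{\eta^2}6\|x\|$.

**Step 3: values of $f_{\lambda,k}$ at the vectors $x_{\mu,j}$.** Recall $\frac1m\le\eta$, $6\varepsilon=\eta$, $\delta=\eta$, $\|h_\lambda\|\le1$ and $\|x_{\mu,j}\|=1$.

- At $x_{\lambda,k}$: the first term is $1$, and the average has modulus at most $\frac1m+\frac{m-1}m3\varepsilon$. So $|f_{\lambda,k}(x_{\lambda,k})|\ge1-\frac1m-3\varepsilon-\delta\ge1-\eta-\frac\eta2-\eta\ge1-3\eta$.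
- At $x_{\lambda,j}$ with $j\ne k$: the first term is at most $3\varepsilon$, and the average is bounded as before. So $|f_{\lambda,k}(x_{\lambda,j})|\le3\varepsilon+\frac1m+3\varepsilon+\delta\le3\eta$.
- At $x_{\mu,j}$ with $\mu\ne\lambda$: all values $g_{\lambda,l}(x_{\mu,j})$ have modulus at most $3\varepsilon$. So $|f_{\lambda,k}(x_{\mu,j})|\le3\varepsilon+3\varepsilon+\delta=2\eta\le3\eta$.

**Step 4: normalize.** Since $1-3\eta>0$, we may put $\hat x_{\mu,j}=x_{\mu,j}/f_{\mu,j}(x_{\mu,j})$. Then $f_i(\hat x_i)=1$ and $|f_i(\hat x_j)|\le\frac{3\eta}{1-3\eta}=\rho$ for $i\ne j$, and $\rho<1$ because $6\eta<1$. Finally $|\hat x_i|=|f_i|=1$ as in Lemma 6. $\square$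

**Corollary 9 (fact (III)).** If $\dim X=\infty$ and $0<\eta<1/6$, the norm of Lemma 8 satisfies $n(X,|\cdot|)\ge1-6\eta$; hence $\sup\mathcal N(X)=1$. If $\dim X=d<\infty$, then $1\in\mathcal N(X)$.

*Proof.* With $\rho=\frac{3\eta}{1-3\eta}$, Lemma 6 gives the lower bound
$$\frac{1-\rho}{1+\rho}=\frac{(1-3\eta)-3\eta}{(1-3\eta)+3\eta}=1-6\eta .$$
Let $\eta\to0$. In dimension $d$, transport the norm of $\ell_\infty^d$ to $X$ and apply Lemma 6 with $\rho=0$ to the coordinate functionals and the unit vectors. $\square$

## 11. Proofs of Theorems A and B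

**Proof of Theorem A.** Let $\dim X>1$. The set $\mathcal N(X)$ is an interval (Proposition 3) with supremum $1$ (Corollary 9). It contains $0$ in the real case (Proposition 4) and $e^{-1}$ in the complex case (Proposition 5). So it contains $[0,1[$, respectively $[e^{-1},1[$. $\blacksquare$

**Proof of Theorem B, part 1.** Choose $\eta\in\,]0,1/6[$ with $\frac{3\eta}{1-3\eta}\le\rho$ and apply Lemma 8.

**Proof of Theorem B, part 2.** Put $\eta=(1-\theta)/6\in\,]0,1/6[$. By Corollary 9 the norm of Lemma 8 has index at least $1-6\eta=\theta$. By Lemma 8 we may take $a=\eta^2/6$ and $b=7$, so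
$$\frac ba=\frac{42}{\eta^2}=\frac{42\cdot36}{(1-\theta)^2}=1512\,(1-\theta)^{-2},$$
a bound that does not depend on $X$.

**Proof of Theorem B, part 3.** Always $\mathcal N(X)\subset[0,1]$, and $\mathcal N(X)\subset[e^{-1},1]$ in the complex case by Bohnenblust–Karlin. Together with Theorem A this leaves only the listed intervals, according to whether $1\in\mathcal N(X)$. If $1<\dim X<\infty$, then $1\in\mathcal N(X)$ by Corollary 9, and the interval is closed. For the half-open interval in the real case, we cite López, Martín and Payá (*Real Banach spaces with numerical index 1*, Bull. London Math. Soc. 31 (1999), 207–212): no infinite-dimensional real reflexive space has numerical index $1$. Reflexivity is preserved under renorming. So for such a space, for instance real $\ell_2$, no equivalent norm has index $1$, and $\mathcal N(X)=[0,1[$ exactly. Nothing is claimed here about whether the half-open interval occurs in the complex case. $\blacksquare$
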